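\title{Super-reflexive spaces fail the separable universal $\mathcal{C}$-extension property}

\begin{abstract}
A separable Banach space $E$ has the separable universal $\mathcal{C}$-extension property if every operator from $E$ into a space $\mathcal{C}(K)$, with $K$ compact metric, extends to every separable Banach space containing $E$. We prove that no infinite-dimensional super-reflexive space has this property. More generally, an infinite-dimensional space with the property contains $\ell_1^n$'s uniformly. An extension of the canonical embedding $E\to\mathcal{C}(B_{E^*})$ to a finite sum of renormed copies of $E$ splits each functional on $E$ into pieces that depend weak*-continuously on the functional. We construct sums in which every functional of norm one can be split at cost one, while a continuous splitting costs as much as we please.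
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are real or complex, operators are bounded linear maps, and subspaces are closed and carry the induced norm. For a compact metric space $K$, we write $\mathcal{C}(K)$ for the Banach space of continuous scalar functions on $K$ with the sup norm.

\begin{definition}\label{def:ucep}
Let $E$ be a subspace of a separable Banach space $X$. The pair $(E,X)$ has the \emph{$\mathcal{C}$-extension property} if for every compact metric space $K$ every operator $V:E\to\mathcal{C}(K)$ extends to an operator $\tilde V:X\to\mathcal{C}(K)$. A separable Banach space $E$ has the \emph{separable universal $\mathcal{C}$-extension property} (UCEP) if $(E,X)$ has the $\mathcal{C}$-extension property for every separable Banach space $X$ containing $E$ as a subspace.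
\end{definition}

The definition asks for a Hahn--Banach theorem with a continuous parameter. For each point $\omega\in K$ the map $x\mapsto(Vx)(\omega)$ is a functional on $E$, and it extends to $X$ with the same norm. If the target were the space of all bounded functions on $K$, this would already extend $V$. For the target $\mathcal{C}(K)$ the extended functionals must depend weak*-continuously on $\omega$, and the question is whether continuity can be had while the norms stay bounded.

If $E$ is complemented in $X$ by a projection $P$, then $VP$ extends $V$; so finite-dimensional spaces have the UCEP. The space $c_0$ has it (Sobczyk and Lindenstrauss--Pe{\l}czy\'nski), and so does $\ell_1$ (Kalton). On the other hand, Kalton showed that for every $1<p<\infty$ there is a super-reflexive space $X$ with an unconditional basis, containing $\ell_p$, such that $(\ell_p,X)$ fails the $\mathcal{C}$-extension property; hence $\ell_p$ fails the UCEP for $1<p<\infty$. Recall that a Banach space $Y$ is \emph{finitely representable} in $E$ if for every finite-dimensional subspace $F$ of $Y$ and every $\varepsilon>0$ there is an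 isomorphism $T$ from $F$ onto a subspace of $E$ with $\|T\|\,\|T^{-1}\|\le1+\varepsilon$, and that $E$ is \emph{super-reflexive} if every Banach space finitely representable in $E$ is reflexive. Problem~3 of \cite{problem} asks, once the finite-dimensional examples are set aside:
\begin{quote}
\emph{Is there an infinite-dimensional, separable, super-reflexive Banach space with the UCEP?}
\end{quote}
The two ends of the scale $\ell_1,\ell_p,c_0$ have the property and its interior fails it. At one end the space is $\ell_1$ and at the other end its dual is. One would therefore guess that the UCEP needs some form of $\ell_1$ in $E$ or in $E^*$, and that the answer is no. Failure of the UCEP passes from a complemented subspace to the whole space (Lemma~\ref{lem:complemented}), so Kalton's result covers spaces with a complemented copy of $\ell_p$. For an arbitrary super-reflexive space no such subspace is given, and the bad superspace has to be made out of $E$ itself.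

\begin{theorem}\label{thm:A}
No infinite-dimensional separable super-reflexive Banach space has the UCEP.
\end{theorem}

The same construction makes the guess about $\ell_1$ precise. A bounded sequence $(x_n)$ \emph{generates an $\ell_1$-spreading model} if there is $c>0$ such that for every $k$ there is $N_k$ with
\[
\Big\|\sum_{i\le k}a_ix_{n_i}\Big\|\ge c\sum_{i\le k}|a_i|\qquad\text{for all scalars }a_i\text{ and all }N_k\le n_1<\dots<n_k .
\]

\begin{theorem}\label{thm:B}
Let $E$ be a separable Banach space with the UCEP. Let $(f_n)\subset E$ be weakly null and $(e_n)\subset E^*$ weak*-null with $\inf_n|e_n(f_n)|>0$. Then $(f_n)$ or $(e_n)$ has a subsequence generating an $\ell_1$-spreading model.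
\end{theorem}

A space $E$ has \emph{type $p$} if there is a constant $C$ such that for all $x_1,\dots,x_k\in E$ the average of $\|\sum_i\varepsilon_ix_i\|$ over all signs $\varepsilon_i=\pm1$ is at most $C(\sum_i\|x_i\|^p)^{1/p}$. Every space has type $1$, and $E$ has \emph{nontrivial type} if it has type $p$ for some $p>1$. The space $E$ \emph{contains $\ell_1^n$'s uniformly} if there is $c>0$ such that for every $n$ there are $x_1,\dots,x_n$ in the unit ball with $\|\sum_ia_ix_i\|\ge c\sum_i|a_i|$ for all scalars $a_i$; otherwise $E$ is \emph{B-convex}. B-convexity is equivalent to nontrivial type \cite{Pisier}.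

\begin{theorem}\label{thm:C}
An infinite-dimensional separable Banach space with the UCEP has no nontrivial type; that is, it contains $\ell_1^n$'s uniformly. The same holds for each of its infinite-dimensional complemented subspaces.
\end{theorem}

\begin{corollary}\label{cor:D}
If $E$ is infinite-dimensional and separable and has nontrivial type (for example, if it is super-reflexive), then $\mathcal{C}[0,1]$ contains two subspaces isometric to $E$, one with and one without the $\mathcal{C}$-extension property in $\mathcal{C}[0,1]$. Hence no automorphism of $\mathcal{C}[0,1]$ maps one onto the other.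
\end{corollary}

Super-reflexive spaces have nontrivial type: if $E$ contains $\ell_1^n$'s uniformly, then an ultrapower of $E$ is finitely representable in $E$ and contains an isomorphic copy of $\ell_1$, so it is not reflexive. Thus Theorem~\ref{thm:C} contains Theorem~\ref{thm:A}; we give the short direct proof of Theorem~\ref{thm:A} first.

The known examples agree with these statements. Both $c_0$ and $\ell_1$ contain, for every $k$, unit vectors $x_1,\dots,x_k$ with $\|\sum_i\varepsilon_ix_i\|=k$ for all signs (in $c_0$, let the first $2^k$ coordinates run through all sign patterns), so neither has nontrivial type. For the unit vector basis $(f_n)$ of $c_0$ the dual sequence $(e_n)$ is the basis of $\ell_1$, as Theorem~\ref{thm:B} requires. In $\ell_1$ weakly null sequences are norm null (the Schur property) and weak*-null sequences are bounded, so $e_n(f_n)\to0$ and Theorem~\ref{thm:B} is vacuous.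

Section~\ref{sec:J} reduces the problem to one operator $J$. Section~\ref{sec:spaces} introduces the superspaces and shows the mechanism on $\ell_2$, in two steps. Section~\ref{sec:bound} proves that $E$ fails the UCEP whenever it carries a pair of sequences with two properties (P) and (Q). The remaining sections find such pairs.

\section{The universal operator}\label{sec:J}

From now on $E$ is a separable Banach space and $B$ is the closed unit ball of $E^*$ with the weak* topology. Since $E$ is separable, $B$ is compact and metrizable, so $\mathcal{C}(B)$ is one of the targets in Definition~\ref{def:ucep}. The operator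
\[
J:E\to\mathcal{C}(B),\qquad (Jx)(e^*)=e^*(x),
\]
is an isometric embedding. If $E$ is placed in a space $X$ by an isometric embedding $j$, we say that $U:X\to\mathcal{C}(B)$ \emph{extends $J$} if $Uj=J$.

\begin{lemma}\label{lem:J}
Let $E$ be a subspace of a separable Banach space $X$. The pair $(E,X)$ has the $\mathcal{C}$-extension property if and only if some operator $U:X\to\mathcal{C}(B)$ extends $J$.
\end{lemma}

\begin{proof}
Necessity is the case $K=B$, $V=J$ of the definition. Conversely, let $U$ extend $J$ and let $V:E\to\mathcal{C}(K)$; after scaling, $\|V\|\le1$. For $\omega\in K$ define $\sigma(\omega)\in B$ by $\sigma(\omega)(x)=(Vx)(\omega)$. For each $x\in E$ the function $\omega\mapsto\sigma(\omega)(x)$ is continuous, so $\sigma:K\to B$ is continuous. The operator $z\mapsto(Uz)\circ\sigma$ from $X$ to $\mathcal{C}(K)$ sends $x\in E$ to $(Jx)\circ\sigma=Vx$.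
\end{proof}

An extension $U$ of $J$ assigns to each $e^*\in B$ the functional $z\mapsto(Uz)(e^*)$ on $X$. This functional extends $e^*$, has norm at most $\|U\|$, and depends weak*-continuously on $e^*$. We shall exploit continuity in the following form. If $(e_n)$ is weak*-null and the points $g+\alpha e_n$ lie in $B$, they converge to $g$ in $B$, although they stay far from $g$ in norm. So if a functional is built step by step, $g_j=g_{j-1}+\alpha_je_{n_j}$ with $n_j$ very large, then the extension chosen for $g_j$ almost agrees with the extension chosen for $g_{j-1}$ on any finite set of vectors fixed beforehand. The extension is chosen \emph{online}: what was decided for $g_{j-1}$, before the next term was known, cannot be revised. The Hahn--Banach theorem works \emph{offline}, one functional at a time, at norm one.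

\section{Superspaces that split functionals}\label{sec:spaces}

We want superspaces $Y\supset E$ in which an extension of a functional involves a visible decision. Take finitely many equivalent norms $p_S$ on $E$ with $\max_Sp_S=\|\cdot\|$, and embed $E$ diagonally in the $\ell_\infty$-sum $Y$ of the spaces $(E,p_S)$. The dual of $Y$ is an $\ell_1$-sum, so extending $e^*$ to $Y$ means writing $e^*=\sum_Sb_S$, and the norm of the extension is the sum of the dual norms of the pieces. We call the indices $S$ \emph{slots} and that sum the \emph{cost} of the splitting. The norms are chosen so that each slot accepts cheaply only functionals that are large on a prescribed part of a test sequence $(f_n)$.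

Let $(f_n)\subset E$ with $0<M=\sup_n\|f_n\|<\infty$, and let $\eta>0$ and $m\in\mathbb{N}$ satisfy
\begin{equation}\label{eq:few}
\#\{n:\ |w(f_n)|>\eta\}\le m\qquad\text{for all }w\in B .
\end{equation}
Fix integers $N\ge1$ and $L\ge m$, and partition $\{n:n\ge N\}$ into infinite sets $D_1,\dots,D_L$. The numbers $t\in\{1,\dots,L\}$ are called \emph{labels}. Let $\mathcal{S}$ be the family of $m$-element subsets of $\{1,\dots,L\}$ and $H=\#\mathcal{S}$. For $S\in\mathcal{S}$ put
\[
W_S=\{w\in B:\ |w(f_n)|\le\eta\ \text{ for all }n\in D_t,\ t\notin S\},\qquad p_S(x)=\sup_{w\in W_S}|w(x)| .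
\]

\begin{lemma}\label{lem:norms}
Let $\rho=\min(1,\eta/M)$.
\begin{itemize}
\item[(a)] Each $p_S$ is a norm on $E$ with $\rho\|x\|\le p_S(x)\le\|x\|$.
\item[(b)] $p_S(f_n)\le M$ for all $n$, and $p_S(f_n)\le\eta$ if $n\in D_t$ with $t\notin S$.
\item[(c)] $B=\bigcup_{S\in\mathcal{S}}W_S$, and $\max_Sp_S(x)=\|x\|$ for all $x\in E$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A supremum of the seminorms $x\mapsto|w(x)|$ is a seminorm. If $w\in B$ then $|\rho w(f_n)|\le\rho M\le\eta$ for all $n$, so $\rho B\subset W_S\subset B$, which gives the two inequalities. (b) The first bound follows from (a), the second from the definition of $W_S$. (c) Let $w\in B$. By \eqref{eq:few}, at most $m$ labels $t$ admit an $n\in D_t$ with $|w(f_n)|>\eta$. As $L\ge m$, these labels lie in some $S\in\mathcal{S}$, and then $w\in W_S$. Hence $\max_Sp_S(x)=\sup_{w\in B}|w(x)|=\|x\|$.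
\end{proof}

Let $Y$ be the space of families $z=(z_S)_{S\in\mathcal{S}}$ in $E$ with norm $\|z\|=\max_Sp_S(z_S)$, let $\iota_S:E\to Y$ be the inclusion of the $S$-th summand, and let $jx=(x,x,\dots,x)$. By (a), $Y$ is a Banach space isomorphic to $E^H$, and by (c), $j$ is isometric. Part (c) also says that offline splitting costs at most one: a given $w\in B$ lies in some $W_S$, we have $|w(x)|\le p_S(x)$, and we may put all of $w$ into slot $S$. The next lemma lists what an extension of $J$ provides.

\begin{lemma}\label{lem:split}
Let $U:Y\to\mathcal{C}(B)$ extend $J$ with $\|U\|\le R$. For $e^*\in B$, $S\in\mathcal{S}$, $x\in E$ put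
\[
b_S(e^*)(x)=(U\iota_Sx)(e^*),\qquad \kappa_S(e^*)=\sup\{|b_S(e^*)(x)|:\ p_S(x)\le1\}.
\]
\begin{itemize}
\item[(S1)] $\sum_Sb_S(e^*)(x)=e^*(x)$.
\item[(S2)] For fixed $x$ and $S$, the function $e^*\mapsto b_S(e^*)(x)$ is continuous on $B$.
\item[(S3)] $\sum_S\kappa_S(e^*)\le R$.
\item[(S4)] $|b_S(e^*)(f_n)|\le M\kappa_S(e^*)$ for all $n$, and $|b_S(e^*)(f_n)|\le\eta\,\kappa_S(e^*)$ if $n\in D_t$ with $t\notin S$.
\item[(S5)] For every $e^*\in B$ there is a label $t$ with $\sum_{S\ni t}\kappa_S(e^*)\le mR/L$.
\end{itemize}
\end{lemma}

\begin{proof}
(S1) holds because $\sum_S\iota_Sx=jx$ and $Uj=J$, and (S2) because $U\iota_Sx\in\mathcal{C}(B)$. For (S3), let $\varepsilon>0$ and choose $z_S\in E$ with $p_S(z_S)\le1$ and $b_S(e^*)(z_S)$ real and at least $\kappa_S(e^*)-\varepsilon$. Then $z=(z_S)$ has norm at most $1$, so $\sum_S\kappa_S(e^*)-H\varepsilon\le\sum_Sb_S(e^*)(z_S)=(Uz)(e^*)\le R$. (S4) follows from $|b_S(e^*)(x)|\le\kappa_S(e^*)p_S(x)$ and Lemma~\ref{lem:norms}(b). For (S5), each $S$ has $m$ elements, so $\sum_{t=1}^L\sum_{S\ni t}\kappa_S(e^*)=m\sum_S\kappa_S(e^*)\le mR$, and the smallest of the $L$ inner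 sums is at most $mR/L$.
\end{proof}

Property (S5) says that when $L$ is much larger than $m$, no splitting of bounded cost can be prepared for every label: there is always a label $t$ such that the slots containing $t$ are almost empty.

\begin{example}[two steps in $\ell_2$]\label{ex:l2}
Let $E=\ell_2$, let $(f_n)$ be the unit vector basis and $(e_n)$ the coordinate functionals, so $M=1$. Condition \eqref{eq:few} holds with $\eta=(m+1)^{-1/2}$, since $m+1$ coordinates of modulus greater than $\eta$ would give $\|w\|>1$. Take $N=1$, and let $U$ extend $J$ with $\|U\|\le R$. Put $\alpha=1/\sqrt2$ and $g_1=\alpha e_1$, and let $t$ be the label given by (S5) for $g_1$. For $n\in D_t$, $n>1$, the functional $g^{(n)}=\alpha e_1+\alpha e_n$ has norm $1$. We test the slots that do not contain $t$ on $f_1$ and the slots that contain $t$ on $f_n$. By (S3) and (S4),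
\[
R\ \ge\ \sum_{S\not\ni t}\big|b_S(g^{(n)})(f_1)\big|+\sum_{S\ni t}\big|b_S(g^{(n)})(f_n)\big| .
\]
The new coordinate must be carried by slots containing $t$: by (S1), (S4) and (S3) the second sum is at least $\alpha-\sum_{S\not\ni t}\eta\,\kappa_S(g^{(n)})\ge\alpha-\eta R$. The old coordinate cannot move into these slots: as $n\to\infty$ in $D_t$ we have $g^{(n)}\to g_1$ weak*, so by (S2) the first sum tends to
\[
\sum_{S\not\ni t}|b_S(g_1)(f_1)|\ \ge\ \alpha-\sum_{S\ni t}\kappa_S(g_1)\ \ge\ \alpha-\frac{mR}{L}.
\]
Therefore $R\ge2\alpha-\eta R-mR/L$, that is,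
\[
R\ \ge\ \frac{\sqrt2}{1+(m+1)^{-1/2}+m/L},
\]
and the right side tends to $\sqrt2$ when $m\to\infty$ and $L/m\to\infty$.
\end{example}

Offline, $g^{(n)}$ goes into a single slot and costs $1$. Online, its two coordinates are paid for in different slots, so they are added as in $\ell_1$, while the norm of $E^*$ adds them as in $\ell_2$. With $k$ steps of size $k^{-1/2}$ one expects a cost near $k\cdot k^{-1/2}=\sqrt k$. The next section proves a bound of this kind in general.

\section{Online splitting is arbitrarily expensive}\label{sec:bound}

The example used two features of $\ell_2$: condition \eqref{eq:few} is available for every $\eta$, and sums $\sum_i\alpha_ie_{n_i}$ can stay in $B$ while $\sum_i|\alpha_i|$ is large. For a bounded sequence $(f_n)\subset E$ and a weak*-null sequence $(e_n)\subset E^*$ we isolate them as follows.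
\begin{itemize}
\item[(P)] For every $\eta>0$ there is $m\in\mathbb{N}$ such that $\#\{n:|w(f_n)|>\eta\}\le m$ for all $w\in B$.
\item[(Q)] For every $c>0$ there are $k,N\in\mathbb{N}$ and nonzero scalars $a_1,\dots,a_k$ with $\sum_i|a_i|=1$ such that $\|\sum_{i\le j}a_ie_{n_i}\|\le c$ whenever $1\le j\le k$ and $N\le n_1<\dots<n_j$.
\end{itemize}
Condition (P) is a uniform form of weak nullness: it implies $w(f_n)\to0$ for each $w\in B$, and it bounds the number of exceptional indices independently of $w$. Both conditions pass to subsequences, (Q) with the same $k$, $N$ and $a_i$, because the $n$-th term of a subsequence has index at least $n$.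

\begin{proposition}\label{prop:R}
Let $(f_n)\subset E$ be bounded and $(e_n)\subset E^*$ weak*-null, with $e_n(f_n)=1$ for all $n$, and assume \textup{(P)} and \textup{(Q)}. For every $R\ge1$ there are a Banach space $Y_R$, isomorphic to a finite power of $E$, and an isometric embedding $j_R:E\to Y_R$ such that every operator $U:Y_R\to\mathcal{C}(B)$ extending $J$ has $\|U\|>R$.
\end{proposition}

\begin{proof}
\emph{Parameters.} Let $M=\sup_n\|f_n\|$, which is positive because $e_n(f_n)=1$. Take $k,N,(a_i)$ from (Q) for $c=1/(4MR)$ and put $\alpha_i=a_i/c$. Then $\sum_i|\alpha_i|=4MR$ and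
\begin{equation}\label{eq:inB}
\Big\|\sum_{i\le j}\alpha_ie_{n_i}\Big\|\le1\qquad(1\le j\le k,\ N\le n_1<\dots<n_j).
\end{equation}
Let $\alpha=\min_i|\alpha_i|>0$. All errors have to be small compared with $\alpha$, and this dictates the order of the remaining choices. Put $\eta=\alpha/(4R)$ and take $m$ from (P) for this $\eta$. Choose an integer $L\ge m$ with $kMmR/L\le\alpha/8$, and a partition of $\{n:n\ge N\}$ into infinite sets $D_1,\dots,D_L$. Let $Y_R$ and $j_R$ be the space and the embedding of Section~\ref{sec:spaces} for these data; they depend only on $R$ and the two sequences. Finally, with $H=\#\mathcal{S}$, choose $\theta>0$ with $k\theta+k^2H\theta\le\alpha/8$.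

Suppose that $U$ extends $J$ and $\|U\|\le R$, and let $b_S$, $\kappa_S$ be as in Lemma~\ref{lem:split}.

\emph{The path.} Put $g_0=0$ and $n_0=0$. For $j=1,\dots,k$ we choose a label $t_j$ and an index $n_j\in D_{t_j}$, $n_j>n_{j-1}$, and set $g_j=\sum_{i\le j}\alpha_ie_{n_i}$, which lies in $B$ by \eqref{eq:inB}. Given $g_{j-1}$, use (S5) to choose $t_j$ with
\begin{equation}\label{eq:label}
\sum_{S\ni t_j}\kappa_S(g_{j-1})\le\frac{mR}{L}.
\end{equation}
Then choose $n_j\in D_{t_j}$, $n_j>n_{j-1}$, so large that for all $1\le i<j$ and all $S\in\mathcal{S}$
\begin{align}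
\big|b_S(g_j)(f_{n_i})-b_S(g_{j-1})(f_{n_i})\big|&\le\theta,\label{eq:online}\\
|\alpha_je_{n_j}(f_{n_i})|\le\theta,\qquad|\alpha_ie_{n_i}(f_{n_j})|&\le\theta.\label{eq:biorth}
\end{align}
These are finitely many conditions, and each holds for all large $n_j$ in the infinite set $D_{t_j}$. Indeed, for $n>n_{j-1}$ in $D_{t_j}$ the points $g_{j-1}+\alpha_je_n$ lie in $B$ by \eqref{eq:inB} and converge weak* to $g_{j-1}$, so (S2) gives \eqref{eq:online}. The inequalities \eqref{eq:biorth}, which replace the biorthogonality of Example~\ref{ex:l2}, hold for large $n_j$ because $(e_n)$ is weak*-null and $(f_n)$ is weakly null.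

Let $g=g_k$ and $\beta_j^S=|b_S(g)(f_{n_j})|$, the amount of the $j$-th coordinate of $g$ that slot $S$ finally carries.

\emph{The $j$-th coordinate is carried by slots containing $t_j$.} We have $g(f_{n_j})=\alpha_j+\sum_{i\ne j}\alpha_ie_{n_i}(f_{n_j})$. The terms with $i<j$ are at most $\theta$ in modulus by the second inequality of \eqref{eq:biorth} at step $j$, and those with $i>j$ by the first inequality at step $i$. So (S1) gives $\sum_S\beta_j^S\ge|g(f_{n_j})|\ge|\alpha_j|-k\theta$. By (S4) and (S3), $\sum_{S\not\ni t_j}\beta_j^S\le\eta R=\alpha/4\le|\alpha_j|/4$. Hence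
\begin{equation}\label{eq:new}
\sum_{S\ni t_j}\beta_j^S\ \ge\ \tfrac34|\alpha_j|-k\theta .
\end{equation}

\emph{The $j$-th coordinate is not carried by slots containing a later label.} Let $j<i\le k$. Each of the steps $l=i,\dots,k$ comes after step $j$, so by \eqref{eq:online} it changes $b_S(\cdot)(f_{n_j})$ by at most $\theta$. Thus $\beta_j^S\le|b_S(g_{i-1})(f_{n_j})|+k\theta\le M\kappa_S(g_{i-1})+k\theta$ by (S4). Summing over the at most $H$ slots containing $t_i$ and using \eqref{eq:label} at step $i$,
\begin{equation}\label{eq:old}
\sum_{S\ni t_i}\beta_j^S\ \le\ \frac{MmR}{L}+Hk\theta\qquad(j<i\le k).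
\end{equation}

\emph{Adding up.} The cost of a slot dominates each $\beta_j^S/M$, but only one of them at a time, so every slot must be assigned to a single coordinate. By \eqref{eq:old} a slot containing several of the labels $t_1,\dots,t_k$ carries little of the coordinates that precede its last label, and so we assign it to the last one. For $S$ containing some $t_j$ let $l(S)=\max\{j:t_j\in S\}$. The slots with $l(S)=j$ are those that contain $t_j$ and no $t_i$ with $i>j$. By \eqref{eq:new}, \eqref{eq:old} and the choice of $L$ and $\theta$,
\begin{align*}
\sum_{S:\,l(S)=j}\beta_j^S\ &\ge\ \sum_{S\ni t_j}\beta_j^S-\sum_{i>j}\ \sum_{S\ni t_i}\beta_j^S\ \ge\ \tfrac34|\alpha_j|-k\theta-\frac{kMmR}{L}-k^2H\theta\\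
&\ge\ \tfrac34|\alpha_j|-\tfrac14\alpha\ \ge\ \tfrac12|\alpha_j| .
\end{align*}
The families $\{S:l(S)=j\}$, $j=1,\dots,k$, are disjoint, and $M\kappa_S(g)\ge\beta_{l(S)}^S$ by (S4). With (S3),
\[
MR\ \ge\ \sum_SM\kappa_S(g)\ \ge\ \sum_{j=1}^k\ \sum_{S:\,l(S)=j}\beta_j^S\ \ge\ \frac12\sum_{j=1}^k|\alpha_j|\ =\ 2MR ,
\]
which is impossible since $MR>0$.
\end{proof}

No single $Y_R$ is a counterexample: for a fixed slot $S_0$ the map $z\mapsto Jz_{S_0}$ is a bounded extension of $J$, by Lemma~\ref{lem:norms}(a). To prevent any extension we place all the spaces $Y_R$ in one separable space, glued along their common subspace $E$.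

\begin{proposition}\label{prop:glue}
Under the hypotheses of Proposition~\ref{prop:R} there is a separable Banach space $X\supset E$ to which $J$ does not extend. In particular, $E$ fails the UCEP.
\end{proposition}

\begin{proof}
Let $j_r:E\to Y_r$, $r\in\mathbb{N}$, be given by Proposition~\ref{prop:R}. Put
\[
X=\Big(\bigoplus_{r}Y_r\Big)_{\ell_1}\Big/G,\qquad G=\Big\{(j_rx_r)_r:\ (x_r)\in\ell_1(E),\ \sum_rx_r=0\Big\}.
\]
The map $(x_r)\mapsto(j_rx_r)$ is an isometric embedding of $\ell_1(E)$ in the $\ell_1$-sum, and $G$ is the image of the kernel of the bounded map $(x_r)\mapsto\sum_rx_r$. So $G$ is closed, and $X$ is a Banach space; it is separable because each $Y_r$ is. Let $q_r:Y_r\to X$ send $y$ to the class of the sequence with $y$ in place $r$ and $0$ elsewhere. Then $\|q_ry\|\le\|y\|$. Conversely, if $\sum_lx_l=0$ then $\sum_{l\ne r}\|x_l\|\ge\|x_r\|=\|j_rx_r\|$, so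
\[
\|y+j_rx_r\|+\sum_{l\ne r}\|j_lx_l\|\ \ge\ \|y+j_rx_r\|+\|j_rx_r\|\ \ge\ \|y\| .
\]
Thus $q_r$ is isometric. For $r\ne s$ and $x\in E$, the sequence with $j_rx$ in place $r$, $-j_sx$ in place $s$ and $0$ elsewhere lies in $G$, so $q_rj_r=q_sj_s$. This common map $j$ embeds $E$ isometrically in $X$. If $U:X\to\mathcal{C}(B)$ satisfied $Uj=J$, then $Uq_r$ would extend $J$ to $Y_r$ with $\|Uq_r\|\le\|U\|$ for every $r$, contradicting Proposition~\ref{prop:R} for $r\ge\|U\|$.
\end{proof}

\begin{remark}\label{rem:hyp}
Condition (P) makes the diagonal embedding isometric, with a slot size $m$ that does not depend on $w$ and can therefore be beaten by the choice of $L$. Condition (Q) supplies a path of large total length $\sum_i|\alpha_i|$; it is required for all partial sums because the splitting is defined only on $B$. Neither condition can be dropped. For the unit vector basis of $c_0$ and its coordinate functionals, (P) holds, since $w\in\ell_1$ of norm at most $1$ has at most $1/\eta$ coordinates of modulus greater than $\eta$, while (Q) fails, since $\|\sum_{i\le k}a_ie_{n_i}\|=\sum_i|a_i|=1$. For the unit vector basis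 of $\ell_1$ and its coordinate functionals, (Q) holds with $a_i=1/k$, while (P) fails for $w=(1,1,\dots)$. Both spaces have the UCEP.
\end{remark}

\section{Super-reflexive spaces}\label{sec:super}

We first produce a pair of sequences; the lemma is used again in Section~\ref{sec:type}.

\begin{lemma}\label{lem:pair}
Let $E$ be infinite-dimensional and separable, and suppose that every bounded sequence in $E$ has a weakly Cauchy subsequence. Then there are a normalized weakly null sequence $(f_n)\subset E$ and a bounded weak*-null sequence $(e_n)\subset E^*$ with $e_n(f_n)=1$ for all $n$.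
\end{lemma}

\begin{proof}
Choose unit vectors $x_n$ inductively with $x_n$ at distance $1$ from the span $F$ of $x_1,\dots,x_{n-1}$: take $y\notin F$, a nearest point $y'\in F$, and normalize $y-y'$. Then $1\le\|x_n-x_l\|\le2$ for $n\ne l$. Pass to a weakly Cauchy subsequence; the differences $x_{n+1}-x_n$ are weakly null with norms in $[1,2]$, and their normalizations $f_n$ are weakly null. Choose $h_n\in E^*$ with $\|h_n\|=h_n(f_n)=1$. As $B$ is compact and metrizable, along a subsequence $h_n\to h$ weak*. Since $h(f_n)\to0$, we may discard finitely many terms so that $|h(f_n)|\le1/2$. Then $e_n=(h_n-h)/(1-h(f_n))$ is weak*-null, $\|e_n\|\le4$ and $e_n(f_n)=1$.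
\end{proof}

Recall that a sequence $(x_n)$ of nonzero vectors is \emph{basic} if there is a constant $C$ with $\|\sum_{n\le r}a_nx_n\|\le C\|\sum_{n\le s}a_nx_n\|$ for all $r\le s$ and all scalars $a_n$. Subsequences of basic sequences are basic. By the Bessaga--Pe{\l}czy\'nski selection principle, a weakly null sequence with $\inf_n\|x_n\|>0$ has a basic subsequence. We also use that a super-reflexive space is reflexive, that its dual is super-reflexive, and that super-reflexivity is equivalent to the existence of an equivalent uniformly convex norm. Super-reflexivity enters the proof through the Gurarii--Gurarii--James theorem \cite{GG,James}: \emph{in a super-reflexive space, for every normalized basic sequence $(x_n)$ there are $p>1$ and $C<\infty$ such that}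
\begin{equation}\label{eq:upper}
\Big\|\sum_na_nx_n\Big\|\le C\Big(\sum_n|a_n|^p\Big)^{1/p}\qquad\text{for all finitely supported }(a_n).
\end{equation}
The complex case follows from the real one. A complex super-reflexive space is super-reflexive as a real space (uniform convexity does not see the scalars), a basic sequence is basic over the reals, and $\|\sum a_nx_n\|\le\|\sum(\operatorname{Re}a_n)x_n\|+\|\sum(\operatorname{Im}a_n)x_n\|$, so \eqref{eq:upper} holds with $2C$. For a bounded basic sequence, apply \eqref{eq:upper} to $x_n/\|x_n\|$; the constant becomes $C\sup_n\|x_n\|$. Finally, \eqref{eq:upper} remains true if $p$ is decreased.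

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $E$ be infinite-dimensional, separable and super-reflexive. Since $E$ is reflexive, bounded sequences have weakly convergent subsequences, and Lemma~\ref{lem:pair} gives $(f_n)$ and $(e_n)$. On $E^*$ the weak and weak* topologies coincide, so $(e_n)$ is weakly null, and $\|e_n\|\ge e_n(f_n)=1$. Applying the selection principle twice and passing to common subsequences, we may assume that both sequences are basic. As $E$ and $E^*$ are super-reflexive, both sequences satisfy \eqref{eq:upper} with the same $p>1$ and $C$.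

(P): Let $w\in B$ and let $F$ be a finite set of indices with $|w(f_n)|>\eta$ for $n\in F$. Choose unimodular $\varepsilon_n$ with $\varepsilon_nw(f_n)=|w(f_n)|$. Then
\[
\eta\,\#F\le w\Big(\sum_{n\in F}\varepsilon_nf_n\Big)\le\Big\|\sum_{n\in F}\varepsilon_nf_n\Big\|\le C(\#F)^{1/p},
\]
so $\#F\le(C/\eta)^{p/(p-1)}$, and any integer $m$ above this number works.

(Q): Take $N=1$ and $a_i=1/k$. For $j\le k$ we get $\|\sum_{i\le j}a_ie_{n_i}\|\le Cj^{1/p}/k\le Ck^{1/p-1}$, which is at most $c$ for large $k$ because $p>1$.

By Proposition~\ref{prop:glue}, $E$ fails the UCEP.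
\end{proof}

\section{Sequences without $\ell_1$-spreading models}\label{sec:sm}

The upper $p$-estimate was used only to make one combination $\sum_ia_ix_{n_i}$ small compared with $\sum_i|a_i|$, uniformly in the indices. The absence of $\ell_1$-spreading models gives the same after passing to a subsequence on which norms of combinations stabilize.

Call a bounded sequence $(x_n)$ \emph{good} if for every $k$ and every $a=(a_1,\dots,a_k)$ there is a number $\Lambda(a)$ such that for each $\varepsilon>0$ there is $N$ with
\[
\Big|\,\Big\|\sum_{i\le k}a_ix_{n_i}\Big\|-\Lambda(a)\Big|\le\varepsilon\qquad\text{whenever }N\le n_1<\dots<n_k .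
\]
By the Brunel--Sucheston theorem every bounded sequence has a good subsequence. For each $k$, $\Lambda$ is a limit of seminorms and hence a seminorm on $k$-tuples. Deleting zero coordinates from $a$ does not change $\Lambda(a)$, because the norms that approximate $\Lambda(a)$ are among those that approximate the value for the shorter tuple.

\begin{lemma}\label{lem:small}
Let $(x_n)$ be a good sequence that does not generate an $\ell_1$-spreading model. Then for every $c>0$ there are $k$ and nonzero scalars $a_1,\dots,a_k$ with $\sum_i|a_i|=1$ and $\Lambda(a)<c$.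
\end{lemma}

\begin{proof}
Otherwise, since zero coordinates may be deleted, there is $c>0$ with $\Lambda(a)\ge c$ whenever $\sum_i|a_i|=1$. Fix $k$, choose $\delta>0$ with $\delta\sup_n\|x_n\|\le c/4$, and take a finite $\delta$-net of the unit sphere of $\ell_1^k$ consisting of points of the sphere. Choose $N_k$ such that $\|\sum_ia_i'x_{n_i}\|\ge3c/4$ for all $a'$ in the net and $N_k\le n_1<\dots<n_k$. If $a$ is in the sphere and $a'$ is a point of the net within $\delta$ of $a$, then $\|\sum_ia_ix_{n_i}\|\ge3c/4-c/4=c/2$. So $(x_n)$ generates an $\ell_1$-spreading model with constant $c/2$.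
\end{proof}

For (Q) it remains to control the partial sums.

\begin{lemma}\label{lem:Q}
If $(e_n)\subset E^*$ is weak*-null and no subsequence of it generates an $\ell_1$-spreading model, then some subsequence satisfies \textup{(Q)}.
\end{lemma}

\begin{proof}
The sequence is bounded by the uniform boundedness principle; pass to a good subsequence. Given $c>0$, take $a$ from Lemma~\ref{lem:small} and $N$ with $\|\sum_{i\le k}a_ie_{n_i}\|\le c$ for $N\le n_1<\dots<n_k$. Suppose the bound $\|\sum_{i\le j+1}a_ie_{n_i}\|\le c$ holds for all $N\le n_1<\dots<n_{j+1}$. Fix $n_1,\dots,n_j$ and let $n_{j+1}\to\infty$. The sums converge weak* to $\sum_{i\le j}a_ie_{n_i}$, and closed balls of $E^*$ are weak*-closed, so the bound holds for $j$. Downward induction on $j$ gives (Q).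
\end{proof}

For (P) there is a difficulty. The combination given by Lemma~\ref{lem:small} may be small through cancellation of signs, and then it says nothing about a functional that is large on many $f_n$. For a constant sequence $f_n=f\ne0$ we have $\Lambda(a)=|\sum_ia_i|\,\|f\|$; no subsequence generates an $\ell_1$-spreading model, and (P) fails. Weak nullness excludes this, because it makes $\Lambda$ unconditional.

\begin{lemma}\label{lem:P}
If $(f_n)\subset E$ is weakly null and no subsequence of it generates an $\ell_1$-spreading model, then some subsequence satisfies \textup{(P)}.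
\end{lemma}

\begin{proof}
Pass to a good subsequence.

\emph{Suppression.} Let $a'$ be obtained from $a=(a_1,\dots,a_k)$ by replacing $a_i$ with $0$. We claim that $\Lambda(a')\le\Lambda(a)$. Let $\varepsilon>0$, and let $N$ be such that for indices at least $N$ the norms for $a$ and for $a'$ are within $\varepsilon$ of $\Lambda(a)$ and $\Lambda(a')$. Choose $N\le n_1<\dots<n_{i-1}$. Since $0$ is in the weak closure of every tail of $(f_n)$, Mazur's theorem gives a convex combination $u=\sum_s\mu_sf_{q_s}$ with $\|u\|\le\varepsilon$, all $q_s\ge N$ and all $q_s>n_{i-1}$. Choose $n_{i+1}<\dots<n_k$ beyond all $q_s$, and let $v=\sum_{j\ne i}a_jf_{n_j}$. Then $v=\sum_s\mu_s(v+a_if_{q_s})-a_iu$, and $\|v+a_if_{q_s}\|\le\Lambda(a)+\varepsilon$ for each $s$. Hence $\Lambda(a')-\varepsilon\le\|v\|\le\Lambda(a)+\varepsilon+|a_i|\varepsilon$. Let $\varepsilon\to0$.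

\emph{Unconditionality.} Write $\tau a=(\tau_1a_1,\dots,\tau_ka_k)$. By repeated suppression, $\Lambda(\tau a)\le\Lambda(a)$ for $\tau\in\{0,1\}^k$. The function $\tau\mapsto\Lambda(\tau a)$ is convex, so the same holds on the convex hull $[0,1]^k$. For $\tau\in[-1,1]^k$, writing $\tau$ as the difference of its positive and negative parts gives $\Lambda(\tau a)\le2\Lambda(a)$. For unimodular $\tau_i$, real and imaginary parts give $\Lambda(\tau a)\le4\Lambda(a)$. In particular $\Lambda(|a_1|,\dots,|a_k|)\le4\Lambda(a)$.

\emph{Counting.} Let $\eta>0$. By Lemma~\ref{lem:small} with $c=\eta/8$ and the last inequality, there are $a_1,\dots,a_k>0$ with $\sum_ia_i=1$ and $\Lambda(a)<\eta/2$. Choose $N$ with $\|\sum_ia_if_{n_i}\|<\eta/2$ for $N\le n_1<\dots<n_k$. Suppose that $w\in B$ and $|w(f_n)|>\eta$ for more than $N+4k$ indices $n$. At least $4k$ of them satisfy $n\ge N$. For each scalar $\xi$ one of the four fourth roots of unity $\zeta$ satisfies $\operatorname{Re}(\zeta\xi)\ge|\xi|/\sqrt2$. So there are one such $\zeta$ and indices $N\le n_1<\dots<n_k$ with $\operatorname{Re}(\zeta w(f_{n_i}))\ge\eta/\sqrt2$ for all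 $i$. Then
\[
\frac{\eta}{\sqrt2}\ \le\ \operatorname{Re}\Big(\zeta\,w\Big(\sum_ia_if_{n_i}\Big)\Big)\ \le\ \Big\|\sum_ia_if_{n_i}\Big\|\ <\ \frac{\eta}{2},
\]
a contradiction. So (P) holds with $m=N+4k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that neither sequence has a subsequence generating an $\ell_1$-spreading model. Both sequences are bounded, so $s_n=e_n(f_n)$ satisfies $0<\delta\le|s_n|\le\delta'<\infty$ for some $\delta,\delta'$. Let $e_n'=e_n/s_n$. Then $(e_n')$ is weak*-null and $e_n'(f_n)=1$. If a subsequence of $(e_n')$ generated an $\ell_1$-spreading model with constant $c$, then along it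
\[
\Big\|\sum_ia_ie_{n_i}\Big\|=\Big\|\sum_ia_is_{n_i}e'_{n_i}\Big\|\ge c\delta\sum_i|a_i| ,
\]
and the same subsequence of $(e_n)$ would generate one. So Lemma~\ref{lem:P} applies to $(f_n)$, and then Lemma~\ref{lem:Q} applies to the corresponding subsequence of $(e_n')$. As (P) passes to subsequences, along a common subsequence we have (P), (Q) and $e_n'(f_n)=1$. By Proposition~\ref{prop:glue}, $E$ fails the UCEP, contrary to the hypothesis.
\end{proof}

\section{Type, and two copies of $E$ in $\mathcal{C}[0,1]$}\label{sec:type}

\begin{lemma}\label{lem:complemented}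
If $E$ has the UCEP, then so does every complemented subspace of $E$.
\end{lemma}

\begin{proof}
Let $E=F\oplus G\ne\{0\}$ with projections $P_F$ and $P_G$, let $X\supset F$ be separable, and let $V:F\to\mathcal{C}(K)$. Let $Z=X\times G$ with the norm $\|(z,y)\|_1=\|z\|+\|y\|$, and let $i:E\to Z$, $ix=(P_Fx,P_Gx)$. Then $\|x\|\le\|ix\|_1\le C\|x\|$ with $C=\|P_F\|+\|P_G\|\ge1$. To make $i$ isometric, renorm $Z$ by
\[
\|\xi\|_Z=\inf\{\|x\|+\|\xi-ix\|_1:\ x\in E\}.
\]
This is a seminorm, $\|\xi\|_Z\le\|\xi\|_1$ (take $x=0$), and $\|\xi\|_1\le C\|x\|+\|\xi-ix\|_1$ gives $\|\xi\|_1\le C\|\xi\|_Z$; so it is an equivalent norm. For $x_0\in E$, the choice $x=x_0$ gives $\|ix_0\|_Z\le\|x_0\|$, and $\|x\|+\|i(x_0-x)\|_1\ge\|x\|+\|x_0-x\|\ge\|x_0\|$ gives equality. By the UCEP of $E$ there is $W:Z\to\mathcal{C}(K)$ with $Wi=VP_F$. For $x\in F$ we have $(x,0)=ix$, so $z\mapsto W(z,0)$ extends $V$ to $X$.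
\end{proof}

We recall two more facts. Rosenthal's $\ell_1$-theorem states that every bounded sequence in a Banach space has a subsequence that is weakly Cauchy or equivalent to the unit vector basis of $\ell_1$. B-convexity is self-dual: $E$ is B-convex if and only if $E^*$ is \cite{Giesy}.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Lemma~\ref{lem:complemented} it suffices to treat the space $E$ itself. Suppose that $E$ is infinite-dimensional and separable, has the UCEP, and has nontrivial type. Then $E$ is B-convex \cite{Pisier}, and so is $E^*$ \cite{Giesy}. A B-convex space contains no sequence equivalent to the basis of $\ell_1$, so by Rosenthal's theorem every bounded sequence in $E$ has a weakly Cauchy subsequence. Lemma~\ref{lem:pair} gives a weakly null $(f_n)$ and a weak*-null $(e_n)$ with $e_n(f_n)=1$. By Theorem~\ref{thm:B}, a subsequence $(x_n)$ of one of them generates an $\ell_1$-spreading model. For each $k$ the vectors $x_{N_k},\dots,x_{N_k+k-1}$, divided by $\sup_n\|x_n\|$, show that $E$ or $E^*$ contains $\ell_1^k$'s uniformly. This contradicts B-convexity.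
\end{proof}

For the corollary, the bad copy of $E$ comes from Theorem~\ref{thm:C}. The good copy is $J(E)\subset\mathcal{C}(B)$, to which Lemma~\ref{lem:J} applies with the identity of $\mathcal{C}(B)$ as extension; it has to be moved into $\mathcal{C}[0,1]$ isometrically and without losing the extension. For this we use Milutin maps. Let $\Delta\subset[0,1]$ be the Cantor set. For every compact metric space $K$ there is a continuous surjection $\pi:\Delta\to K$ with a regular averaging operator, that is, a positive operator $A:\mathcal{C}(\Delta)\to\mathcal{C}(K)$ with $A(u\circ\pi)=u$ for all $u\in\mathcal{C}(K)$ (Milutin, Pe{\l}czy\'nski).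

\begin{proof}[Proof of Corollary~\ref{cor:D}]
\emph{A copy without the property.} By Theorem~\ref{thm:C} there is a separable $X\supset E$ such that $(E,X)$ fails the $\mathcal{C}$-extension property. By the Banach--Mazur theorem we may regard $X$ as a subspace of $\mathcal{C}[0,1]$; let $E_1$ be the resulting copy of $E$. An extension of an operator $E_1\to\mathcal{C}(K)$ to $\mathcal{C}[0,1]$ restricts to an extension to $X$. So $(E_1,\mathcal{C}[0,1])$ fails the property.

\emph{A copy with the property.} Take $\pi$ and $A$ as above for $K=B$. For $v\in\mathcal{C}(\Delta)$ let $Iv$ agree with $v$ on $\Delta$ and be affine on the closure of each gap of $\Delta$ in $[0,1]$. The function $Iv$ is continuous. To see this at a point $t\in\Delta$, let $s_n\to t$ with $s_n$ in gaps $(a_n,b_n)$. Only finitely many gaps are longer than a given number, so every subsequence has a further subsequence along which either the gap is constant, with endpoint $t$, or $b_n-a_n\to0$. In the first case $Iv(s_n)\to v(t)$ because $Iv$ is affine on the closed gap. In the second case $a_n,b_n\to t$ and $Iv(s_n)$ is a convex combination of $v(a_n)$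 and $v(b_n)$, so again $Iv(s_n)\to v(t)$. The map $I:\mathcal{C}(\Delta)\to\mathcal{C}[0,1]$ is linear, and it is isometric because the values of $Iv$ are convex combinations of values of $v$. Define
\[
\Psi:E\to\mathcal{C}[0,1],\quad\Psi x=I\big((Jx)\circ\pi\big),\qquad U:\mathcal{C}[0,1]\to\mathcal{C}(B),\quad Uu=A(u|_\Delta).
\]
Since $\pi$ is onto, $\Psi$ is isometric; let $E_2=\Psi(E)$. We have $U\Psi x=A((Jx)\circ\pi)=Jx$, so $U$ extends $J$, and $(E_2,\mathcal{C}[0,1])$ has the $\mathcal{C}$-extension property by Lemma~\ref{lem:J}.

\emph{Automorphisms.} Suppose that an automorphism $\tau$ of $\mathcal{C}[0,1]$ maps one copy onto the other; replacing $\tau$ by $\tau^{-1}$ if necessary, $\tau(E_2)=E_1$. Given $V:E_1\to\mathcal{C}(K)$, extend $V\tau|_{E_2}$ to $W:\mathcal{C}[0,1]\to\mathcal{C}(K)$. Then $W\tau^{-1}$ extends $V$, so $(E_1,\mathcal{C}[0,1])$ would have the property, which is false.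
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Extension problems for $\mathcal{C}(K)$-spaces and twisted sums},
\texttt{http://kaltonmemorial.missouri.edu/docs/lmslns2006.pdf}.

\bibitem{Giesy}
Giesy, 1966.

\bibitem{GG}
V.~I.~Gurarii and N.~I.~Gurarii, 1971.

\bibitem{James}
R.~C.~James, \emph{Super-reflexive spaces with bases}, Pacific J. Math. \textbf{41} (1972).

\bibitem{Pisier}
Pisier, 1973.

\end{thebibliography}
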